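# Infinite Blaschke products with $\limsup n|a_n|<2/e$

## 1. The guess $2/e$, tested on one zero and on finitely many

Let $U$ be the open unit disc. Recall that if $\{z_n\}\subset U$ is finite or infinite and $\sum(1-|z_n|)<\infty$, then the **Blaschke product**
$$B(z)=\prod_n\frac{|z_n|}{z_n}\,\frac{z_n-z}{1-\bar z_nz}$$
converges uniformly on compact subsets of $U$ (a factor with $z_n=0$ is replaced by $z$). It vanishes in $U$ exactly at the $z_n$, and $|B|\le 1$ there. For instance $z_k=1-2^{-k}$ is allowed, while $z_k=1-1/(k+1)$ is not. We write $B(z)=\sum_{n\ge0}a_nz^n$, and $\mathcal B_\infty$ for the set of Blaschke products with infinitely many zeros.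

How small can the coefficients of an infinite Blaschke product be? We measure this by $\limsup_{n\to\infty}n|a_n|$. The problem comes from "On The Mean Boundary Behavior" (doi:10.1307/mmj/1029002956). It quotes three facts: Newman and Shapiro showed $\limsup n|a_n|\ge 1/\pi$ on $\mathcal B_\infty$; this was improved to $\limsup n|a_n|\ge .37749$; and for every $\epsilon>0$ some $B\in\mathcal B_\infty$ has $\limsup n|a_n|\le 2/e+\epsilon$. The conjecture to be decided is that $\limsup n|a_n|\ge 2/e$ for every $B\in\mathcal B_\infty$.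

So the answer one would first guess is $2/e=0.73575\ldots$. Let us see where that number comes from.

*One zero.* Let $z_1=r\in(0,1)$. Then
$$\frac{r-z}{1-rz}=r-(1-r^2)\sum_{n\ge1}r^{n-1}z^n,\qquad n|a_n|=n(1-r^2)r^{n-1}.$$
Put $\delta=1-r$ and $n\approx x/\delta$. For small $\delta$ this is about $2\delta\cdot\frac x\delta\cdot e^{-x}=2xe^{-x}$, whose maximum is $2/e$, at $x=1$. For $r=0.9$ the values at $n=9$ and $n=10$ are both $0.7361$ to four places. So a zero at distance $\delta$ from the circle makes a bump of height about $2/e$ in $n|a_n|$, located at $n\approx1/\delta$.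

*Finitely many zeros.* Now $B$ is rational with its poles outside the closed disc, so $a_n$ decays exponentially and $\limsup n|a_n|=0$. Only infinite products are interesting.

*Infinitely many, very sparse zeros.* If the $1-|z_k|$ decrease extremely fast, the bumps sit at very different scales of $n$ and should not see each other, so the limsup should be $2/e$. This is true.

**Theorem 4.** Suppose the infinite zero sequence satisfies $z_k\ne0$, $\delta_k=1-|z_k|$ is strictly decreasing, and $\delta_{k+1}/\delta_k\to0$. Then $\limsup_n n|a_n|=2/e$ exactly.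

So far the guess stands. It nevertheless fails once neighboring zeros are close enough to interact. The interaction can be computed exactly for zeros in geometric progression. For $0<q<1$ and $\beta\in\mathbb R$ put $\lambda=1+i\beta$, $u=\lambda/\bar\lambda$ (so $|u|=1$), and
$$z_k=e^{-\lambda q^k}\ (k\ge1),\qquad P=\prod_{m\ge1}\frac{(1-q^m)^2}{|1+uq^m|^2},\qquad G(t)=\sum_{k\in\mathbb Z}(-u)^k\,tq^k\,e^{-\bar\lambda q^kt}\quad(t>0).$$

**Theorem 1.** The Blaschke product with zeros $\{z_k\}_{k\ge1}$ satisfies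
$$\limsup_n n|a_n|=M(q,\beta):=\frac2P\max_{t>0}|G(t)|.$$
Here $|G(qt)|=|G(t)|$, so the maximum may be taken over any interval $[T,T/q]$.

**Theorem 2.** $M(\frac1{100},\frac{12}5)<0.7346<2/e$. In particular the conjecture is false.

**Theorem 3.** $M(\frac1{25},\frac{12}5)<0.6973$. Moreover every $c\in[0.7,\infty)$ equals $\limsup n|a_n|$ for some $B\in\mathcal B_\infty$.

The infimum $c^*$ of $\limsup n|a_n|$ over $\mathcal B_\infty$ is not determined here. With the quoted lower bound, $0.37749\le c^*<0.6973$.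

Throughout, $g(x)=xe^{-x}$. It increases on $[0,1]$, decreases on $[1,\infty)$, and has maximum $1/e$. For $x>0$ we have $g(x)\le x$, and $g(x)\le1/x$ because $x^2e^{-x}\le4e^{-2}<1$.

## 2. The coefficients as a sum of exponentials over the zeros

Write $b_k(z)=\frac{|z_k|}{z_k}\frac{z_k-z}{1-\bar z_kz}$. For distinct zeros put
$$p_k=\prod_{j\ne k}b_j(z_k).$$
This is the value at $z_k$ of the Blaschke product with the zero $z_k$ removed, so $0<|p_k|\le1$. It measures how isolated $z_k$ is: $|p_k|$ near $1$ means that the other zeros are far away in the geometry of the disc. For two zeros $z_1=\frac12$, $z_2=\frac34$ we get $p_1=b_2(\tfrac12)=\frac{3/4-1/2}{1-3/8}=\frac25$ and $p_2=b_1(\tfrac34)=-\frac25$.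

**Lemma 1.** Let $z_k\ne0$ be distinct, $\sum(1-|z_k|)<\infty$ and $\inf_k|p_k|>0$. Then for $n\ge1$
$$a_n=-\sum_k\frac{1-|z_k|^2}{|z_k|}\,\frac{\bar z_k^{\,n}}{\overline{p_k}}.\tag{1}$$

**Step 1: the formula for finite products.** Let $B_N=\prod_{k\le N}b_k$. It is rational, finite at $\infty$, with simple poles at the distinct points $1/\bar z_k$. Hence $B_N=C_N+\sum_{k\le N}\frac{c_{k,N}}{1-\bar z_kz}$, and its $n$-th coefficient is $a_n^{(N)}=\sum_{k\le N}c_{k,N}\bar z_k^{\,n}$ for $n\ge1$. To find $c_{k,N}$, multiply by $1-\bar z_kz$ and let $z\to1/\bar z_k$: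
$$c_{k,N}=\frac{|z_k|}{z_k}\Big(z_k-\frac1{\bar z_k}\Big)\prod_{j\le N,\,j\ne k}b_j(1/\bar z_k).$$
The first factor is $|z_k|\big(1-|z_k|^{-2}\big)=-(1-|z_k|^2)/|z_k|$. For the others,
$$b_j(1/\bar z)\,\overline{b_j(z)}=\frac{|z_j|^2}{z_j\bar z_j}\cdot\frac{z_j\bar z-1}{\bar z-\bar z_j}\cdot\frac{\bar z_j-\bar z}{1-z_j\bar z}=1 ,$$
so $b_j(1/\bar z_k)=1/\overline{b_j(z_k)}$. With $p_{k,N}=\prod_{j\le N,\,j\ne k}b_j(z_k)$,
$$c_{k,N}=-\frac{1-|z_k|^2}{|z_k|}\,\frac1{\overline{p_{k,N}}}.$$

**Step 2: passage to the limit.** This step needs $\inf|p_k|>0$. As $N\to\infty$, $a_n^{(N)}\to a_n$ by locally uniform convergence, and $p_{k,N}\to p_k$. Since $|b_j|\le1$ on $U$, we have $|p_{k,N}|\ge|p_k|\ge\inf_i|p_i|>0$. So the $k$-th term of $a_n^{(N)}$ is at most a constant times $(1-|z_k|^2)/|z_k|$, which is summable because $z_k\neq 0$ and $|z_k|\to1$. Dominated convergence gives (1). $\square$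

In the example with zeros $\frac12,\frac34$, formula (1) (for the finite product) gives $a_1=-\big(\frac{3/4}{1/2}\cdot\frac{1/2}{2/5}-\frac{7/16}{3/4}\cdot\frac{3/4}{2/5}\big)=-\frac{25}{32}$. Directly, $(\frac12-\frac34z+\cdots)(\frac34-\frac7{16}z+\cdots)$ has $z$-coefficient $-\frac7{32}-\frac9{16}=-\frac{25}{32}$. The two zeros contribute with opposite signs; this will matter later.

## 3. Very sparse zeros: exactly $2/e$

Here we prove Theorem 4. Let $r_k=\delta_{k+1}/\delta_k$, so $r_k<1$ and $r_k\to0$; in particular $\sum\delta_k<\infty$, and the zeros have distinct moduli.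

**Step 1: the zeros decouple, that is, $|p_k|\to1$.** The identity $1-|b_j(z_k)|^2=\frac{(1-|z_j|^2)(1-|z_k|^2)}{|1-\bar z_jz_k|^2}$ and $|1-\bar z_jz_k|\ge1-|z_jz_k|$ show that $|b_j(z_k)|$ is smallest, for given moduli, when the arguments agree. Moreover $1-|z_j||z_k|\le\delta_j+\delta_k$. So
$$|b_j(z_k)|\ge\frac{\big||z_j|-|z_k|\big|}{1-|z_j||z_k|}\ge\frac{|\delta_j-\delta_k|}{\delta_j+\delta_k}\ge1-2\,\frac{\min(\delta_j,\delta_k)}{\max(\delta_j,\delta_k)}.$$
We must check that the sum over $j\ne k$ of these ratios tends to $0$ as $k\to\infty$. For $j<k$ put $s_k=\sum_{j<k}\delta_k/\delta_j$. Then $s_{k+1}=r_k(1+s_k)$. Since eventually $r_k\le\frac12$, the $s_k$ are bounded, and then $r_k\to0$ gives $s_k\to0$. For $j>k$ let $\rho_k=\sup_{i\ge k}r_i\to0$; then $\sum_{j>k}\delta_j/\delta_k\le\rho_k/(1-\rho_k)\to0$ as soon as $\rho_k<1$. Since $\prod(1-2x_j)\ge1-2\sum x_j$ when all $2x_j\in[0,1]$, we get $|p_k|\to1$. No $p_k$ vanishes, so $\inf|p_k|>0$ and Lemma 1 applies. The $k$-th term of $na_n$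 has modulus
$$T_k=\frac{n(1-|z_k|^2)|z_k|^{n-1}}{|p_k|},\qquad 1-|z_k|^2=2\delta_k\Big(1-\frac{\delta_k}2\Big).$$

Fix $\eta\in(0,1)$. Below, $K$ denotes constants, possibly different at each occurrence, that do not depend on $n$ or $\eta$.

**Step 2: zeros far too close to the circle contribute little.** The indices with $n\delta_k<\eta$ form a tail; let $k_0$ be its first element. There $T_k\le Kn\delta_k$. By the last estimate of Step 1, $\sum_{j\ge k}\delta_j\le K\delta_k$ for all $k$. So these terms sum to at most $Kn\delta_{k_0}\le K\eta$.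

**Step 3: zeros far too deep inside contribute little.** Suppose $n\delta_k>1/\eta$. Since $\delta_k\le1$, $(1-\delta_k)^{n-1}\le e^{-(n-1)\delta_k}\le e\cdot e^{-n\delta_k}$, so $T_k\le Kg(n\delta_k)\le K/(n\delta_k)$. If $k_1$ is the largest such index, then these terms sum to at most $\frac K{n\delta_{k_1}}\sum_{j\le k_1}\frac{\delta_{k_1}}{\delta_j}=\frac K{n\delta_{k_1}}(1+s_{k_1})\le K\eta$. If there is no such index, there is nothing to bound.

**Step 4: at most one zero is in resonance, and it gives the bump.** Suppose $\eta\le n\delta_k\le1/\eta$. Then $\delta_k\le1/(\eta n)$, so $k\to\infty$ as $n\to\infty$. If two indices did this then, by monotonicity, so would two consecutive ones $k,k+1$, and $r_k\ge\eta^2$, which is impossible for large $n$. For the single possible index, $(n-1)\log(1-\delta_k)=-n\delta_k+\delta_k+O(n\delta_k^2)=-n\delta_k+o(1)$, because $n\delta_k\le1/\eta$ and $\delta_k\to0$. Therefore $T_k=(1+o(1))\,2n\delta_ke^{-n\delta_k}\le2/e+o(1)$.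

**Step 5: both inequalities.** Adding up, $\limsup n|a_n|\le2/e+K\eta$. Conversely take $n=\lceil1/\delta_k\rceil$ with $k\to\infty$. Then $n\delta_k\to1$, so $k$ is the resonant index and $T_k\to2/e$, while all other terms sum to at most $K\eta$. So $\limsup n|a_n|\ge2/e-K\eta$. Let $\eta\to0$. $\square$

## 4. Geometric zeros: the exact limsup

To let neighbors interact at every scale in the same way, we take $z_k=e^{-w_k}$ with $w_k=\lambda q^k$. The map $w\mapsto e^{-w}$ sends the right half-plane to the punctured disc, so near $z=1$ we are working in a half-plane, where the zeros $w_k$ lie on a ray of slope $\beta$ and are carried into one another by scaling. We have $|z_k|=e^{-q^k}$, so the moduli are distinct and nonzero, and $\sum(1-|z_k|)\le\sum q^k<\infty$. Here is the proof of Theorem 1.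

**Step 1: an exact formula for $b_j(z_k)$.** We have $|z_j|/z_j=e^{i\beta q^j}$, and
$$z_j-z_k=2e^{-(w_j+w_k)/2}\sinh\tfrac{w_k-w_j}2,\qquad1-\bar z_jz_k=2e^{-(\bar w_j+w_k)/2}\sinh\tfrac{w_k+\bar w_j}2 .$$
The quotient of the exponentials is $e^{-(w_j-\bar w_j)/2}=e^{-i\beta q^j}$, which cancels $|z_j|/z_j$. With $S(x)=\frac{\sinh x}x$, $S(0)=1$,
$$b_j(z_k)=\frac{\sinh\frac{w_k-w_j}2}{\sinh\frac{w_k+\bar w_j}2}=\frac{w_k-w_j}{w_k+\bar w_j}\,\rho_{jk},\qquad\rho_{jk}=\frac{S(\frac{w_k-w_j}2)}{S(\frac{w_k+\bar w_j}2)} .$$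
The first factor is the half-plane quantity, and $\rho_{jk}$ is a correction.

**Step 2: the corrections only produce a phase.** We show that $\prod_{j\ne k}\rho_{jk}\to\sigma$ as $k\to\infty$, with $|\sigma|=1$. For fixed $j$, $w_k\to0$ and $S$ is even, so $\rho_{jk}\to\sigma_j:=S(w_j/2)/S(\bar w_j/2)$. The denominator is not $0$, because $S$ has only imaginary zeros and $\operatorname{Re}w_j>0$; and $|\sigma_j|=1$ because $S(\bar x)=\overline{S(x)}$. To control the product over all $j$, choose $J$ with $|w_j|\le1$ for $j\ge J$. The zeros of $S$ are $i\pi n$, $n\ne0$, so $\log S$ with $\log S(0)=0$ is analytic in $|x|<\pi$, hence Lipschitz on $|x|\le1$ with some constant $\Lambda$. For $j,k\ge J$ the two arguments $\frac{w_k-w_j}2$ and $\frac{w_k+\bar w_j}2$ have modulus at most $1$ and differ by $\frac{w_j+\bar w_j}2=q^j$. So $|\log\rho_{jk}|\le\Lambda q^j$, a summable bound independent of $k$. By dominated convergence (the missing term $j=k$ is counted as $0$), $\sum_{j\ge J,\,j\ne k}\log\rho_{jk}\to\sum_{j\ge J}\log\sigma_j$.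 The finitely many $j<J$ converge one by one. So the limit is $\sigma=\prod_j\sigma_j$.

**Step 3: the half-plane factors give $P$ and a rotating phase.** Let $m=|j-k|$. For $j>k$, $w_k-w_j=\lambda q^k(1-q^m)$ and $w_k+\bar w_j=\lambda q^k(1+\bar uq^m)$. For $j<k$, $w_k-w_j=-\lambda q^j(1-q^m)$ and $w_k+\bar w_j=\bar\lambda q^j(1+uq^m)$. So
$$\frac{w_k-w_j}{w_k+\bar w_j}=\frac{1-q^m}{1+\bar uq^m}\ (j>k),\qquad\frac{w_k-w_j}{w_k+\bar w_j}=-u\,\frac{1-q^m}{1+uq^m}\ (j<k).$$
The first kind occurs for all $m\ge1$, the second for $1\le m\le k-1$. Since $\sum q^m<\infty$, the products converge, and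
$$p_k=(-u)^{k-1}\big(P\sigma+o(1)\big)\qquad(k\to\infty).$$
Here $P>0$ and all $p_k\ne0$, so $\inf|p_k|>0$ and Lemma 1 applies.

**Step 4: the coefficients.** We insert Step 3 into (1). Since $|u|=|\sigma|=1$, $1/\overline{p_k}=(-u)^{k-1}\frac\sigma P(1+o(1))$. Also $(1-|z_k|^2)/|z_k|=2\sinh q^k=2q^k(1+o(1))$. So there are $\varepsilon_k\to0$, independent of $n$, with
$$na_n=-\frac{2\sigma}P\sum_{k\ge1}(-u)^{k-1}\,nq^ke^{-n\bar\lambda q^k}(1+\varepsilon_k).\tag{2}$$

**Step 5: comparison with $G$.** We show $n|a_n|=\frac2P|G(n)|+o(1)$. Compared with $G(n)$, the sum in (2) has an extra unimodular factor, the errors $\varepsilon_k$, and lacks the terms $k\le0$. As $|nq^ke^{-n\bar\lambda q^k}|=g(nq^k)$,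
$$\Big|\,n|a_n|-\tfrac2P|G(n)|\,\Big|\le\frac2P\Big(\sum_{k\ge1}|\varepsilon_k|g(nq^k)+\sum_{k\le0}g(nq^k)\Big).$$
Second sum: $g(x)\le1/x$ gives $\sum_{k\le0}g(nq^k)\le\frac1{n(1-q)}\to0$. First sum: the function $\sum_{k\in\mathbb Z}g(tq^k)$ is continuous, since on compact sets of $t$ the terms are dominated by $tq^k$ for $k\ge0$ and $q^{|k|}/t$ for $k<0$. It is invariant under $t\mapsto qt$, so it is bounded by some $K$. For any $K_0$ the terms with $k\le K_0$ tend to $0$ as $n\to\infty$, and the rest is at most $K\sup_{k>K_0}|\varepsilon_k|$, which is small for large $K_0$.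

**Step 6: integers are as good as real $t$.** Shifting the index, $G(qt)=(-u)^{-1}G(t)$. So $|G|$ is a continuous function of $\log t$ with period $\log(1/q)$. Since $\log n\to\infty$ and $\log(n+1)-\log n\to0$, the values $\log n$, even after discarding finitely many $n$, are dense modulo $\log(1/q)$. Hence $\limsup n|a_n|=\frac2P\max|G|$. $\square$

## 5. Positive zeros: a gain of $eq$ against a cost of $4q$

First, $M(q,\beta)\to2/e$ as $q\to0$ with $\beta$ fixed. By periodicity take $t\in[\sqrt q,1/\sqrt q]$; then the terms $k\ne0$ of $G$ sum to at most $\frac{tq}{1-q}+\frac{q}{t(1-q)}\le\frac{2\sqrt q}{1-q}$, while the term $k=0$ has maximal modulus $1/e$; and $P\to1$. So the question becomes one of first order in $q$: does $M$ leave $2/e$ upward or downward?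

Look at the top of the bump, $t=1$. Let $u=e^{i\varphi}$ with $\varphi=2\arctan\beta$. The terms $k=0,1$ of $G(1)$ are $e^{-1}e^{i\beta}$ and $-e^{i\varphi}g(q)e^{i\beta q}$. The terms $k\ge2$ sum to at most $\frac{q^2}{1-q}$. Since $x^3e^{-x}\le27e^{-3}<2$, we have $g(x)\le2/x^2$, so the terms $k\le-1$ sum to at most $\frac{2q^2}{1-q^2}$. Therefore
$$|G(1)|=\big|e^{-1}-qe^{i(\varphi-\beta)}\big|+O(q^2)=\frac1e-q\cos(\varphi-\beta)+O(q^2).$$
On the other hand $|1+uq^m|^2=(1-q^m)^2+2q^m(1+\operatorname{Re}u)$, and $\operatorname{Re}u=\frac{1-\beta^2}{1+\beta^2}$, so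
$$\frac1P=\prod_{m\ge1}\Big(1+\frac{2(1+\operatorname{Re}u)q^m}{(1-q^m)^2}\Big)=1+\frac{4}{1+\beta^2}\,q+O(q^2).\tag{3}$$
Together,
$$\frac2P|G(1)|=\frac2e\Big(1+q\Big[\frac4{1+\beta^2}-e\cos(\varphi-\beta)\Big]+O(q^2)\Big).\tag{4}$$

The bracket is a budget. The term $-e\cos(\varphi-\beta)$ is the gain: near its bump, the $k$-th zero meets the small contribution of the next zero in opposite phase. The term $4/(1+\beta^2)$ is the cost: neighbors make $|p_k|<1$, and (1) divides by $p_k$.

The first thing to try is to put the zeros on the positive axis, $\beta=0$, where the signs alternate automatically ($-u=-1$), as in our example with two zeros. The gain is then as large as it can be, $e$. But the bracket is $4-e>0$, so (4) gives $M(q,0)\ge\frac2P|G(1)|>2/e$ for all small $q$. The cancellation works, but it is outweighed by the factor $1/P\ge\big(\frac{1+q}{1-q}\big)^2\ge1+4q$.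

So we must lower the cost without losing the phase. Tilting the ray does this: the cost $4/(1+\beta^2)$ falls as $\beta$ grows, because for the same $q$ the neighbors on a tilted ray are farther apart in the hyperbolic metric. The phase is kept if $2\arctan\beta$ is close to $\beta$. The equation $2\arctan\beta=\beta$ has a root between $2.3$ and $2.4$, since $2\arctan2.3=2.321\ldots>2.3$ and $2\arctan2.4=2.352\ldots<2.4$. We choose $\beta=\frac{12}5$, for which $u$ is rational. The bracket in (4) is then $\frac{100}{169}-e\cos(0.048\ldots)<-2.1$.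

Formula (4) only concerns $t=1$. It does not exclude a larger value of $|G|$ elsewhere; on the far side of the bump the phase turns and the gain is lost. The actual proof must therefore bound $|G|$ on a whole period.

## 6. The disproof: $\beta=12/5$, $q=1/100$

**Step 1: set up the two-term estimate for $\beta=\frac{12}5$.** We have
$$u=\frac{(5+12i)^2}{169}=\frac{-119+120i}{169}=e^{i\varphi},\qquad\varphi=2\arctan\tfrac{12}5=\pi-2\arctan\tfrac5{12}=2.35201\ldots,$$
and $1+\operatorname{Re}u=\frac{50}{169}$, so by (3)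
$$\frac1P=\prod_{m\ge1}\Big(1+\frac{100}{169}\,\frac{q^m}{(1-q^m)^2}\Big).\tag{5}$$
Put $A=g(t)$, $C=g(qt)$ and $\psi(t)=\varphi-\beta(1-q)t$. The term $k=0$ of $G(t)$ is $Ae^{i\beta t}$ and the term $k=1$ is $-Ce^{i\varphi+i\beta qt}$. Dividing by $e^{i\beta t}$ and bounding the other terms by their moduli,
$$|G(t)|\le|A-Ce^{i\psi}|+R,\qquad R=\sum_{k\ge2}tq^k+\sum_{k\ge1}g(t/q^k),\tag{6}$$
$$|A-Ce^{i\psi}|^2=A^2+C^2-2AC\cos\psi.\tag{7}$$
In particular $|G(t)|\le A+C+R$, which suffices away from the bump.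

**Step 2: the constant $1/P$ for $q=\frac1{100}$.** Since $\sum_m\frac{q^m}{(1-q^m)^2}\le\frac q{(1-q)^3}$, (5) gives $\frac1P\le\exp\big(\frac{100}{169}\cdot\frac q{(1-q)^3}\big)<e^{0.0061}<1.0062$.

**Step 3: the remainder.** By periodicity take $t\in[0.06,6]$. The first sum in $R$ is $\frac{tq^2}{1-q}=t/9900$. In the second sum the arguments are $100t,10^4t,\dots$. For $t\ge0.06$ it is at most $g(6)+10^{-50}<0.0149$, and for $t\ge0.5$ it is below $10^{-10}$ (its first term is at most $g(50)$).

**Step 4: the whole period.** We cut it into six intervals. On each, $A$ is bounded by monotonicity of $g$, and $C=g(t/100)$ is increasing in $t$.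

* $[0.06,0.5]$: $A+C+R\le0.3033+0.005+0.0150<0.324$.
* $[0.5,0.75]$: $A+C+R\le0.3543+0.0075+0.0001<0.362$.
* $[0.75,1.35]$: this is the top of the bump, where $A+C+R$ is too large and the phase is needed. Here $\psi=\varphi-2.376t\in[-0.856,0.571]$, so $\cos\psi\ge0.65$. Also $0.3499\le A\le1/e$ (the minimum is $g(1.35)=0.34997\ldots$) and $0.00744\le C\le0.0135$. So $2A\cos\psi-C\ge0.4548-0.0135\ge0.441$, and (7) gives
$$|A-Ce^{i\psi}|^2=A^2-C(2A\cos\psi-C)\le0.13534-0.00744\cdot0.441<0.13206 .$$
Hence $|G|\le0.3635+0.0002<0.364$.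
* $[1.35,1.5]$: $A+C+R\le0.34998+0.01479+0.00016<0.3650$.
* $[1.5,3]$: $A+C+R\le0.3347+0.0292+0.0004<0.3644$. (From about $t=1.65$ on the phase is unfavorable, but $A$ has already dropped by more than $C$ can add.)
* $[3,6]$: $A+C+R\le0.1494+0.0566+0.0007<0.21$.

**Step 5: conclusion.** So $\max|G|<0.3650$, and
$$M\big(\tfrac1{100},\tfrac{12}5\big)\le2\cdot1.0062\cdot0.3650<0.7346<2/e .$$
By Theorem 1 the infinite Blaschke product with zeros $z_k=\exp\!\big(-(1+\tfrac{12}5i)100^{-k}\big)$, $k\ge1$, has $\limsup n|a_n|<2/e$. This proves Theorem 2; the conjecture is false. $\square$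

## 7. Denser zeros: $q=1/25$ gives less than $0.6973$

The gain is of order $q$, so a larger $q$ should do better, as long as the neglected effects stay under control. They do at $q=\frac1{25}$, but the interval must be cut more finely. This is the first half of Theorem 3.

**Step 1: the constant $2/P$.** In (5) the factor $m=1$ is $1+\frac{100}{169}\cdot\frac{25}{576}<1.02569$, and $m=2$ gives $1+\frac{100}{169}\cdot\frac{625}{389376}<1.00095$. The factors $m\ge3$ have product at most $\exp\big(\frac{100}{169}\cdot\frac{q^3}{(1-q)(1-q^3)^2}\big)<1.00005$. Hence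
$$\frac1P<1.02569\cdot1.00095\cdot1.00005<1.02672,\qquad\frac2P<2.0535 .$$

**Step 2: the remainder and the phase.** Take $t\in[0.3,7.5]$, one full period. Now $\psi=\varphi-2.304t$ is decreasing. The first sum in $R$ is $\frac{tq^2}{1-q}=t/600$. The second, with arguments $25t,625t,\dots$, is $<0.0042$ for $t\ge0.3$, $<5\cdot10^{-5}$ for $t\ge0.5$, and $<5\cdot10^{-6}$ for $t\ge0.6$ (the leading terms are at most $g(7.5)$, $g(12.5)$, $g(15)$). The function $C=g(t/25)$ is increasing on the range.

**Step 3: two rules to bound (7) on an interval.** Suppose $A\le A_+$ and $C_-\le C\le C_+$ on the interval.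

* Rule $(-)$. If $\cos\psi\ge c>0$, $A>C$ and $C_+\le cA_+$, then (7) is at most $Q=A_+^2+C_-^2-2cA_+C_-$. Indeed (7) is at most $A^2+C^2-2cAC$. This increases in $A$ for $A\ge cC$, so we may replace $A$ by $A_+$; then it decreases in $C$ for $C\le cA_+$, so we may replace $C$ by $C_-$.
* Rule $(+)$. If $\cos\psi\ge-c'$ with $c'\ge0$, then (7) is at most $Q=A_+^2+C_+^2+2c'A_+C_+$.

Rule $(-)$ will be used only for $t\in[0.6,1.6]$. There $A\ge g(1.6)>0.32$ and $C\le g(0.064)<0.0601$, so $A>C$. In all these rows $c\ge0.234$ and $A_+\ge0.3347$, so $cA_+\ge0.078>0.0601\ge C_+$, and the conditions hold.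

**Step 4: the middle of the period.** In the table, $A_+$ is $g$ at the endpoint nearer to $1$ (and $1/e$ in the row containing $1$), rounded up. The column $C_\mp$ holds $C_-=g(t/25)$ at the left endpoint, rounded down, under rule $(-)$, and $C_+=g(t/25)$ at the right endpoint, rounded up, under rule $(+)$. The column $\psi$ shows, to four decimals, the value of $\psi$ at the endpoint where $|\psi|$ is larger. Since $|\psi|<\pi$ there, $\cos\psi$ is smallest at that endpoint; $c$ is a lower bound for it, or $-c'$ is. As a sample, take the first row: $A_+\ge g(0.7)=0.34760\ldots$, $C_-\le g(0.024)=0.023430\ldots$, $\cos0.9696=0.5656\ldots\ge0.565$, so $Q=0.34762^2+0.02343^2-1.13\cdot0.34762\cdot0.02343\le0.11219$. Then $\sqrt Q\le0.33495$ and $R\le\frac{0.7}{600}+5\cdot10^{-6}\le0.00118$.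

| $t$ | rule | $\psi$ | $A_+$ | $C_\mp$ | $c$ or $c'$ | $Q\le$ | $R\le$ | $\sqrt Q+R\le$ |
|---|---|---|---|---|---|---|---|---|
| $[.6,.7]$ | $-$ | $.9696$ | .34762 | .02343 | .565 | .11219 | .00118 | .3363 |
| $[.7,.75]$ | $-$ | $.7392$ | .35428 | .02722 | .738 | .11203 | .00126 | .3361 |
| $[.75,.8]$ | $-$ | $.6240$ | .35947 | .02911 | .811 | .11310 | .00134 | .3378 |
| $[.8,.85]$ | $-$ | $.5088$ | .36331 | .03099 | .873 | .11330 | .00143 | .3382 |
| $[.85,.9]$ | $-$ | $.3936$ | .36592 | .03286 | .923 | .11279 | .00151 | .3375 |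
| $[.9,1.1]$ | $-$ | $.2784$ | .36788 | .03472 | .961 | .11200 | .00184 | .3367 |
| $[1.1,1.3]$ | $-$ | $-.6432$ | .36616 | .04210 | .79 | .11150 | .00218 | .3362 |
| $[1.3,1.5]$ | $-$ | $-1.1040$ | .35430 | .04936 | .449 | .11227 | .00251 | .3377 |
| $[1.5,1.6]$ | $-$ | $-1.3344$ | .33470 | .05650 | .234 | .10638 | .00268 | .3290 |
| $[1.6,1.7]$ | $+$ | $-1.5648$ | .32304 | .06354 | 0 | .10840 | .00284 | .3322 |
| $[1.7,1.8]$ | $+$ | $-1.7952$ | .31057 | .06700 | .223 | .11023 | .00301 | .3351 |
| $[1.8,1.9]$ | $+$ | $-2.0256$ | .29754 | .07044 | .440 | .11195 | .00318 | .3378 |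
| $[1.9,2]$ | $+$ | $-2.2560$ | .28419 | .07385 | .634 | .11284 | .00334 | .3393 |
| $[2,2.1]$ | $+$ | $-2.4864$ | .27068 | .07724 | .794 | .11245 | .00351 | .3389 |
| $[2.1,2.2]$ | $+$ | $-2.7168$ | .25716 | .08059 | .912 | .11044 | .00368 | .3361 |

(In the row $[.9,1.1]$ the other endpoint has $\psi=-.1824$, of smaller modulus.)

**Step 5: the rest of the period.** Here cruder bounds suffice.

* $[.3,.5]$: $A+C+R\le.3033+.02+.0051<.329$.
* $[.5,.6]$: $\psi\in[.969,1.201]$, so $\cos\psi>0$ and (7) is at most $A^2+C^2$. With $A\le.32929$ and $C\le g(.024)<.02344$, $\sqrt{A^2+C^2}+R\le\sqrt{.1090}+.0011<.332$.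
* $[2.2,2.4]$: $A+C+R\le.2438+.0873+.0041<.336$.
* $[2.4,2.7]$: $A+C+R\le.2178+.0970+.0046<.320$.
* $[2.7,3.2]$: $A+C+R\le.1815+.1127+.0055<.300$.
* $[3.2,4.2]$: $A+C+R\le.1305+.1421+.0071<.280$.
* $[4.2,7.5]$: $A+C+R\le.0630+.2223+.0126<.298$.

So $\max|G|<0.3395$, and $M(\frac1{25},\frac{12}5)<2.0535\cdot0.3395<0.6973$.

## 8. Every value from $0.7$ on is attained

For the second half of Theorem 3 we use the whole two-parameter family. We show that $M$ is continuous and unbounded, and then apply connectedness.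

**Step 1: $M$ is continuous on $(0,1)\times\mathbb R$.** First, $\log\frac1P=\sum_m\log\big(1+\frac{2q^m(1+\operatorname{Re}u)}{(1-q^m)^2}\big)$ converges locally uniformly, since the fraction is at most $\frac{4q^m}{(1-q)^2}$; so $P$ is continuous and positive. Next, let $q\in[q_0,q_1]\subset(0,1)$ and $t$ lie in a compact subset of $(0,\infty)$. The $k$-th term of $G$ has modulus $g(tq^k)$, which is at most $tq_1^k$ for $k\ge0$ and at most $q_1^{|k|}/t$ for $k<0$. So the series converges uniformly and $G$ is jointly continuous in $(q,\beta,t)$. One full period is $t=q^s$, $0\le s\le1$, so $M=\frac2P\max_{0\le s\le1}|G(q^s)|$. A maximum over a fixed compact interval of a jointly continuous function is continuous in the parameters.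

**Step 2: a lower bound for $\max|G|$ when $\beta=0$, from a Fourier coefficient.** Let $u=1$, $L=\log(1/q)$ and $\alpha=\pi/L$. Then $q^{i\alpha}=e^{-i\pi}=-1$. Write $G(t)=\sum_k(-1)^kg(tq^k)$ and substitute $s=tq^k$. We have $t^{-i\alpha}=s^{-i\alpha}q^{ik\alpha}=(-1)^ks^{-i\alpha}$, so the signs cancel and the intervals $[q^{k+1},q^k]$ fill $(0,\infty)$:
$$\frac1L\int_q^1G(t)t^{-i\alpha}\,\frac{dt}t=\frac1L\sum_k\int_{q^{k+1}}^{q^k}g(s)s^{-i\alpha}\,\frac{ds}s=\frac1L\int_0^\infty s^{1-i\alpha}e^{-s}\,\frac{ds}s=\frac{\Gamma(1-i\alpha)}L .$$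
(Sum and integral may be exchanged by the uniform convergence in Step 1.) Since $\int_q^1\frac{dt}t=L$, the left side has modulus at most $\max|G|$. From $\Gamma(1+z)\Gamma(1-z)=\frac{\pi z}{\sin\pi z}$ with $z=i\alpha$ we get $|\Gamma(1-i\alpha)|^2=\frac{\pi\alpha}{\sinh\pi\alpha}$. Hence
$$M(q,0)\ge\frac2{PL}\sqrt{\frac{\pi\alpha}{\sinh\pi\alpha}} .\tag{8}$$

**Step 3: the size of $P$ as $q\to1^-$.** The right side of (8) contains an exponentially small root, so we need $P$ precisely. For $u=1$, $P=\prod_m\big(\frac{1-q^m}{1+q^m}\big)^2$. Gauss's identity says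
$$\prod_{m\ge1}\frac{1-q^m}{1+q^m}=\sum_{n\in\mathbb Z}(-1)^nq^{n^2}.$$
It follows from two classical facts. Euler's identity is $\prod_m(1+q^m)^{-1}=\prod_m\frac{1-q^m}{1-q^{2m}}=\prod_m(1-q^{2m-1})$. With $\prod_m(1-q^m)=\prod_m(1-q^{2m})(1-q^{2m-1})$ it turns the left side into $\prod_m(1-q^{2m})(1-q^{2m-1})^2$, which equals the right side by Jacobi's triple product. Now apply Poisson summation to $e^{-Lx^2}e^{i\pi x}$, whose Fourier transform at the integer $k$ is $\sqrt{\pi/L}\,e^{-\pi^2(k-1/2)^2/L}$: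
$$P=\Big(\sum_n(-1)^ne^{-Ln^2}\Big)^2=\frac\pi L\Big(\sum_ne^{-\pi^2(n+1/2)^2/L}\Big)^2\sim\frac{4\pi}L\,e^{-\pi^2/(2L)}\qquad(L\to0).$$
Here the terms $n=0,-1$ are each $e^{-\pi^2/(4L)}$, and the others are smaller by the factors $e^{-\pi^2n(n+1)/L}$, whose sum tends to $0$.

**Step 4: $M(q,0)\to\infty$.** As $\pi\alpha=\pi^2/L\to\infty$, $\sqrt{\pi\alpha/\sinh\pi\alpha}\sim\sqrt{2\pi^2/L}\;e^{-\pi^2/(2L)}$. The exponentials in (8) cancel:
$$M(q,0)\ge(1+o(1))\,\frac2L\cdot\frac L{4\pi}\cdot\sqrt{\frac{2\pi^2}L}=(1+o(1))\frac1{\sqrt{2L}}\to\infty\qquad(q\to1^-).$$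

**Step 5: connectedness.** The image of the connected set $(0,1)\times\mathbb R$ under the continuous function $M$ is an interval. It contains $M(\frac1{25},\frac{12}5)<0.6973<0.7$ and is unbounded above, so it contains $[0.7,\infty)$. By Theorem 1 each value of $M$ is $\limsup n|a_n|$ for some $B\in\mathcal B_\infty$. This completes the proof of Theorem 3. $\square$
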